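# Projective planes in varieties of modular ortholattices

## 1. Modular ortholattices, varieties, heights and planes

We write joins as $x+y$ and meets as $xy$.

**Definition 1.1 (modular ortholattice).** A modular ortholattice (MOL) is an algebra $(L;+,\cdot,{}',0,1)$ such that $(L;+,\cdot,0,1)$ is a bounded modular lattice and $'$ is an orthocomplementation: $x+x'=1$, $xx'=0$, $(x+y)'=x'y'$, $(xy)'=x'+y'$, $x''=x$.

*Examples.* Every Boolean algebra is an MOL. So is the lattice of subspaces of $\mathbb R^n$ with $U\mapsto U^\perp$.

We use modularity in the form $x\le z\Rightarrow (x+y)z=x+yz$. One consequence is used constantly: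
$$x\le y\ \Longrightarrow\ y=x+yx',\tag{1}$$
because $x+yx'=(x+x')y=y$. So if $x<y$, then $yx'\ne0$. Elements $x,y$ are *orthogonal* if $x\le y'$ (a symmetric relation); then $xy\le y'y=0$. The converse fails: two lines of $\mathbb R^2$ at an angle of 45 degrees have meet $0$ and are not orthogonal.

**Definition 1.2 ($MO_n$).** For a cardinal $n\ge 2$, $MO_n$ consists of $0,1$ and two disjoint sets of $n$ atoms each, with $'$ on the atoms given by a bijection between the two sets. We also write $MO_1$ for the four-element Boolean algebra.

*Example.* $MO_2=\{0,1,a,a',b,b'\}$: any two distinct atoms have join $1$ and meet $0$. Modularity is easy: if $x\le z$ then $x=0$, or $z=1$, or $x=z$, and in each case $(x+y)z=x+yz$ is immediate. The subspace lattice of $\mathbb R^2$ is $MO_\kappa$ with $\kappa$ the cardinality of the continuum; the pairs are a line and its perpendicular.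

**Definition 1.3 (varieties, subdirectly irreducible algebras).** A variety of MOLs is an equationally defined class of MOLs. By Birkhoff these are exactly the classes closed under $H$ (homomorphic images), $S$ (subalgebras) and $P$ (products), and an algebra satisfying all identities of $V$ is in $V$. $\mathrm{Var}(L)$ is the smallest variety containing $L$. An algebra with more than one element is *subdirectly irreducible* (s.i.) if among its congruences different from the identity there is a smallest one, called the *monolith*. By Birkhoff every variety is generated by its s.i. members. The *kernel* of a congruence is the class of $0$.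

If $\theta$ is a congruence and $x\,\theta\,y$, then $xy\ \theta\ x+y$, hence
$$(x+y)(xy)'\ \theta\ xy(xy)'=0.\tag{2}$$
If $x\neq y$, then $xy<x+y$ and the element on the left is nonzero by (1). So a congruence with kernel $\{0\}$ is the identity.

*Example.* $MO_n$ with $n\ge2$ is simple, hence s.i. By (2) a nonidentity congruence $\theta$ has a nonzero element in its kernel, so an atom $a$ in its kernel. Choose an atom $b\ne a,a'$. Then $1=a+b\ \theta\ b$ and $1=a+b'\ \theta\ b'$, so $1\ \theta\ bb'=0$. In contrast, $MO_1$ is a product of two two-element algebras and is not s.i.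

**Definition 1.4 (height).** The height of $L$ is the supremum of the $m$ for which $L$ has a chain $z_0<\dots<z_m$. *Examples:* $MO_n$ has height $2$; the subspace lattice of $\mathbb R^n$ has height $n$.

**Definition 1.5 (projective plane).** A projective plane consists of points and lines such that two distinct points lie on exactly one line, two distinct lines meet in exactly one point, every line has at least three points, and there are three noncollinear points. Its lattice of subspaces consists of $0$, the points, the lines, and $1$.

*Example.* The subspaces of $K^3$, for a field $K$, form the lattice of a projective plane. For $K=\mathbb R$ the map $U\mapsto U^\perp$ makes it an MOL. For $K=\mathbb F_2$ with the standard dot product this fails: $(1,1,0)$ is orthogonal to itself, so $U^\perp$ is not a complement of $U$ for $U$ spanned by $(1,1,0)$. Baer's theorem says that no choice helps: there is no finite projective plane whose lattice of subspaces admits an orthocomplementation.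

**Definition 1.6 (the algebras $P_{F,n}$).** Let $F$ be a field, $n\ge2$, $A=F[x_1,\dots,x_{n-1}]$, $K=F(x_1,\dots,x_{n-1})$, $d_1=1$, $d_{i+1}=x_i$. On $K^n$ put
$$(f,g)=\sum_{i=1}^n d_if_ig_i .$$
$P_{F,n}$ is the lattice of subspaces of $K^n$ with $U\mapsto U^\perp$.

This is an MOL provided the form is anisotropic, i.e. $(f,f)=0$ only for $f=0$: then $U\cap U^\perp=0$, and since $\dim U^\perp=n-\dim U$, we get $U+U^\perp=K^n$, $U^{\perp\perp}=U$ and the De Morgan laws. To see anisotropy, scale $f\ne0$ into $A^n$ and fix a monomial order. A nonzero term $d_if_i^2$ has leading monomial $d_i\,\mathrm{lm}(f_i)^2$. Its exponent vector mod 2 is that of $d_i$, and these are pairwise different. So the leading monomials are pairwise different and the largest one does not cancel in $\sum d_if_i^2$.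

*Example.* For $n=2$, $F=\mathbb F_2$: $f_1^2+xf_2^2=0$ is impossible for $f\neq 0$, since a nonzero $f_1^2$ has even degree and a nonzero $xf_2^2$ has odd degree. The lattice reduct of $P_{F,3}$ is the subspace lattice of the projective plane over $F(x_1,x_2)$, for every $F$, including $F=\mathbb F_p$.

**Lemma 1.7 (intervals).** For $u\in L$ the interval $[0,u]$ with relative orthocomplement $x\mapsto x'u$ is an MOL and lies in $HS(L)$.

*Proof.* Let $T=\{y+z:y\le u,\ z\le u'\}$. It contains $0,1$ and is closed under joins. It is closed under $'$: for $y\le u$, $z\le u'$ put $p=y'u+z'u'$ and $q=(y+z)'=y'z'$. Then $p\le q$, since $y'u\le u\le z'$ and $z'u'\le u'\le y'$. Also $p+q'=(y+y'u)+(z+z'u')=u+u'=1$ by (1). Hence $q=q(p+q')=p+qq'=p$. So $T$ is a subalgebra. By modularity $(y+z)u=y+zu=y$ and likewise $(y+z)u'=z$. So $y+z\mapsto(y,z)$ is an isomorphism $T\cong[0,u]\times[0,u']$ that turns $'$ into the pair of relative orthocomplements, and projecting to the first factor exhibits $[0,u]$ as an image of $T$. $\square$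

## 2. Bruns' Conjecture and its sharper forms

The varieties of MOLs are ordered by inclusion. At the bottom, above the trivial variety, two facts are known: the unique cover of the variety $BA$ of Boolean algebras is $\mathrm{Var}(MO_2)$, and the unique cover of $\mathrm{Var}(MO_2)$ is $\mathrm{Var}(MO_3)$. The question, taken from "On varieties of modular ortholattices which are generated by their finite-dimensional members", is what every other variety must contain.

**Bruns' Conjecture.** Every variety of MOLs different from the Boolean algebras and from each $\mathrm{Var}(MO_n)$, $2\le n\le\omega$, must contain an MOL whose lattice reduct is the lattice of subspaces of a projective plane. (The trivial variety is excluded.)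

In short: is a plane forced as soon as we leave the $MO_n$'s? We prove that it is. For brevity, "$V$ contains a projective plane" means that $V$ contains an MOL whose lattice reduct is the subspace lattice of one.

**Theorem 1 (Bruns' Conjecture).** A nontrivial variety $V$ of MOLs different from $BA$ and from all $\mathrm{Var}(MO_n)$, $2\le n\le\omega$, contains an MOL whose lattice reduct is the subspace lattice of a projective plane.

**Theorem 2.** If $V$ contains s.i. members of height $\ge m$ for every finite $m$ (in particular, if it contains one s.i. member of infinite height), then there is a prime field $F$ ($\mathbb Q$ or some $\mathbb F_p$) with $P_{F,n}\in V$ for all $n\ge2$.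

**Theorem 3.** Every nontrivial variety $V$ satisfies exactly one of:

1. $V=BA$ or $V=\mathrm{Var}(MO_n)$, $2\le n\le\omega$. Then $V$ contains no projective plane.
2. The heights of s.i. members are bounded, with finite maximum $\ge3$. Then $V$ contains a projective plane which is an interval $[0,u]$ of an s.i. member of $V$.
3. The heights of s.i. members are unbounded. This holds iff for some prime field $F$ all $P_{F,n}$ $(n\ge2)$ lie in $V$.

Hence $V$ contains a projective plane iff $V\not\subseteq\mathrm{Var}(MO_\omega)$, and in that case $\mathrm{Var}(MO_\omega)\subsetneq V$.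

Besides Birkhoff's theorems we use two results of von Neumann, *Continuous Geometry*, Part II, recalled in Section 6. Jónsson's Lemma and Baer's theorem are used only for Theorem 3.

*The simplest cases.* The variety generated by the subspaces of $\mathbb R^3$ contains a plane by definition. For $\mathbb R^4$, pass to the interval below a hyperplane (Lemma 1.7). For $\mathbb R^2$ we get an $MO_\kappa$ with $\kappa$ infinite, and the next section shows that its variety is $\mathrm{Var}(MO_\omega)$, one of the excluded ones.

## 3. Varieties whose s.i. members have height at most two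

This step translates the hypothesis of Theorem 1 into a statement about heights.

**Lemma 3.1.** A nontrivial variety $V$ that is not $BA$ and not any $\mathrm{Var}(MO_n)$, $2\le n\le\omega$, has an s.i. member of height $\ge3$.

*Proof.* An MOL of height 1 is the two-element algebra. In an MOL of height 2 the elements other than $0,1$ are pairwise incomparable and fall into pairs $\{x,x'\}$ with $x\ne x'$, so it is some $MO_\kappa$, $\kappa\ge1$. If it is s.i., then $\kappa\geq 2$, since $MO_1$ is a direct product.

Suppose all s.i. members of $V$ have height at most $2$. By Birkhoff they generate $V$.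

- If no $MO_\kappa$ with $\kappa\ge2$ occurs, then $V$ is generated by the two-element algebra and $V=BA$.
- If the occurring $\kappa$ are finite with maximum $n$, then $V=\mathrm{Var}(MO_n)$, because the two-element algebra and all $MO_j$, $2\le j\le n$, are subalgebras of $MO_n$.
- Otherwise $V$ contains all $MO_j$, $2\le j<\omega$, as subalgebras of occurring $MO_\kappa$'s. An identity involves only finitely many elements at a time, and every finitely generated subalgebra of an $MO_\kappa$ embeds in some $MO_j$, $2\le j<\omega$. So both $V$ and $\mathrm{Var}(MO_\omega)$ are generated by the $MO_j$, $2\le j<\omega$, and $V=\mathrm{Var}(MO_\omega)$.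

Each case contradicts the assumption. $\square$

So we must find a plane, given an s.i. member $L$ of height at least $3$. In a plane any two points have a common complement, so we study elements with common complements.

## 4. Perspectivity in a modular ortholattice

**Definition 4.1 (perspectivity).** In an MOL $L$ write $x\sim y$ if $x$ and $y$ have a common complement.

*Example.* In the subspace lattice of $\mathbb R^3$, the lines spanned by $\varepsilon_1$ and $\varepsilon_2$ are perspective: the plane of vectors with $v_1=v_2$ is a complement of both.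

The relation is reflexive (use $x'$) and symmetric. If $x\sim 0$ then $x=0$, since the only complement of $0$ is $1$. Transitivity may fail; (T) below is what we use in its place.

**(P) Local test.** If $x+c=y+c$ and $xc=yc=0$, then $x\sim y$.

*Proof.* Let $\bar c=c+(x+c)'$. Then $x+\bar c=1$. By modularity $x\bar c\le(x+c)\bar c=c+(x+c)(x+c)'=c$, so $x\bar c\le xc=0$. As $x+c=y+c$, the same holds for $y$. $\square$

**(R) Restriction.** If $x\sim y$ with common complement $c$ and $0\ne x_1\le x$, then $y_1:=y(x_1+c)$ is nonzero and $x_1\sim y_1$.

*Proof.* $y_1+c=(y+c)(x_1+c)=x_1+c$ and $y_1c=x_1c=0$. Use (P). If $y_1=0$, then $x_1\sim0$ and $x_1=0$. $\square$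

**(T) Transitivity under independence.** If $a(b+c)=0$, $a\sim c$ and $c\sim b$, then $a\sim b$.

*Proof.* Let $z_1$ be a common complement of $a,c$, and $z_2$ one of $b,c$. Put $d=z_1(a+c)$, $e=z_2(b+c)$, $x=d+e$. By modularity $d+a=(z_1+a)(a+c)=a+c$, similarly $d+c=a+c$, and $da=dc=0$. In the same way $e+b=e+c=b+c$ and $eb=ec=0$. Also
$$(a+c)(b+c)=c+a(b+c)=c .$$
As $e\le b+c$, $e(a+c)=e(b+c)(a+c)=ec=0$. So $x(a+c)=d+e(a+c)=d$ and $xa=x(a+c)a=da=0$. As $d\le a+c$, $d(b+c)=dc=0$, so $x(b+c)=e$ and $xb=eb=0$. Finally $x+a=(d+a)+e=a+c+e=a+b+c$ and $x+b=d+(e+b)=d+b+c=a+b+c$. Use (P). $\square$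

**(S) Transfer.** If $w\le x+a$ and $wx=0$, there is $a_2\le a$ with $a_2\sim w$ (so $a_2\ne0$ if $w\ne0$).

*Proof.* Let $j=a(x+w)\ge ax$ and $a_2=j(ax)'$. By (1), $ax+a_2=j$, so $x+a_2=x+j=x+a(x+w)=(x+a)(x+w)=x+w$. Also $xa_2=(xa)a_2=0$. Use (P) with $c=x$. $\square$

**Definition 4.2.** Write $a\nabla b$ if there are no nonzero $a_1\le a$, $b_1\le b$ with $a_1\sim b_1$. This is symmetric. *Example:* in a Boolean algebra complements are unique, so $x\sim y$ iff $x=y$, and $a\nabla b$ iff $ab=0$.

**(N1)** $a\nabla b$ iff $(a+x)b=xb$ for all $x$.

*Proof.* If $0\ne a_1\sim b_1$ with $a_1\le a$, $0\neq b_1\le b$ and common complement $c$, then $a+c=1$, so $(a+c)b=b$; but $cb\ne b$, since $b_1c=0$. Conversely, if $(a+x)b>xb$, let $w=(a+x)b(xb)'\neq0$. Then $w\le b$, $wx=w(xb)=0$ and $w\le x+a$. By (S) there is $0\ne a_2\le a$ with $a_2\sim w\le b$. $\square$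

**(N2)** For fixed $a$, the set $\{b:a\nabla b\}$ is an ideal closed under $\sim$.

*Proof.* It is a down-set. If $a\nabla b$ and $a\nabla c$, then (N1) with the roles exchanged gives $(b+c+x)a=(c+x)a=xa$ for all $x$, so $a\nabla(b+c)$.

Now let $a\nabla b\sim c$, and suppose $0\ne a_0\le a$, $0\ne c_0\le c$, $a_0\sim c_0$. By (R) there is $0\ne b_0\le b$ with $b_0\sim c_0$. If $a_0c_0\ne0$, then (R) for $c_0\sim b_0$ gives a nonzero element below $b$ perspective to $a_0c_0\le a$, contradicting $a\nabla b$. So $a_0c_0=0$. As $a_0\nabla b_0$, (N1) gives $a_0(b_0+c_0)=a_0c_0=0$. By (T), $a_0\sim b_0$, a contradiction. $\square$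

**(C) Congruences.** An ideal $I$ closed under $\sim$ is the kernel of an MOL congruence, and kernels of congruences are closed under $\sim$.

*Proof.* Let $x\equiv y$ iff $x+i=y+i$ for some $i\in I$. This is an equivalence relation compatible with joins (for transitivity add the two elements of $I$). For meets it suffices that $(x+i)z\equiv xz$ for $i\in I$: if $x+i=y+i$, then $xz\equiv(x+i)z=(y+i)z\equiv yz$. Let $w=(x+i)z(xz)'$. Then $(x+i)z=xz+w$ by (1), $wx=w(xz)=0$ and $w\le x+i$. By (S), $w\sim a_2$ for some $a_2\le i$, so $w\in I$, and $(x+i)z+w=xz+w$.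

A lattice congruence $\theta$ of an MOL respects $'$. If $x\le y$ and $x\,\theta\,y$, then $x'y\ \theta\ x'x=0$, so $x'=y'+x'y\ \theta\ y'$. In general $x\,\theta\,y$ gives $xy\ \theta\ x+y$, hence $(xy)'\ \theta\ (x+y)'$; both $x',y'$ lie between $(x+y)'$ and $(xy)'$, and congruence classes are convex.

The kernel of $\equiv$ is $I$: $x+i=i$ means $x\le i$. Conversely, if $x\sim y$ via $c$ and $x\,\theta\,0$, then $1=x+c\ \theta\ c$ and $y\ \theta\ yc=0$. $\square$

## 5. Below the monolith: orthogonal perspective families, and planes in finite height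

The purpose here is to use subdirect irreducibility to produce many orthogonal perspective elements.

**Lemma 5.1.** Let $L$ be s.i. and $M$ the kernel of its monolith. Then $M\ne0$; if $0\ne a\in M$ and $0\ne b\in L$, then not $a\nabla b$.

*Proof.* $M\ne0$ by (2). If $a\nabla b$, then $\{y:a\nabla y\}$ is a nonzero $\sim$-closed ideal by (N2). By (C) it is the kernel of a nonidentity congruence, so it contains $M\ni a$. Thus $a\nabla a$; but $a\sim a\ne0$. $\square$

**Lemma 5.2.** If an s.i. $L$ has a chain $0=z_0<\dots<z_n$ with $n\ge1$, then $L$ has nonzero, pairwise orthogonal, pairwise perspective elements $b_1,\dots,b_n\in M$.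

*Proof.* The elements $y_i=z_iz_{i-1}'$ are nonzero by (1), and orthogonal: for $i<j$, $y_i\le z_{j-1}$ and $y_j\le z_{j-1}'$. Pick $0\ne a\in M$. By Lemma 5.1 some nonzero $b_1\le y_1$ is perspective to an element below $a$, so $b_1\in M$ by (C). Suppose we have nonzero $b_i\le y_i$ ($i\le k$) with $b_1\in M$ and $b_1\sim b_i$. By Lemma 5.1 there are nonzero $b_1^*\le b_1$ and $b_{k+1}\le y_{k+1}$ with $b_1^*\sim b_{k+1}$. By (R) choose nonzero $b_i^*\le b_i$ with $b_i^*\sim b_1^*$ ($2\le i\le k$). Replace each $b_i$ by $b_i^*$ and continue. At the end all $b_i\sim b_1\in M$, so $b_i\in M$. For distinct $i,j\ge2$ we have $b_i(b_j+b_1)=0$ by orthogonality, and (T) with $c=b_1$ gives $b_i\sim b_j$. $\square$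

**Lemma 5.3.** An s.i. $L$ of finite height $\ge3$ has an interval $[0,u]$ that is the subspace lattice of a projective plane.

*Proof.* Take $b_1,b_2,b_3$ from Lemma 5.2 and an atom $p_1\le b_1$, which exists because the height is finite. By (R) there are nonzero $p_i\le b_i$ ($i=2,3$) with $p_i\sim p_1$. For a common complement $c$ we have $[0,p_i]\cong[c,1]\cong[0,p_1]$ (map $z$ to $z+c$), so the $p_i$ are atoms, and they are orthogonal. Let $u=p_1+p_2+p_3\in M$. Then $[0,u]$ is complemented modular of height 3, and we write $\operatorname{ht}(x)$ for the height of $[0,x]$; recall $\operatorname{ht}(x+y)+\operatorname{ht}(xy)=\operatorname{ht}(x)+\operatorname{ht}(y)$. Call elements of height 1 points and elements of height 2 lines.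

Two distinct points have a join of height 2, which is the only line through both. Two distinct lines have join $u$, so their meet has height $2+2-3=1$. The points $p_1,p_2,p_3$ are not collinear. A line contains a point $r$, and a complement $s$ of $r$ in the interval below the line is a second point. Given points $r\ne s$, both are in $M$, so by Lemma 5.1 not $r\nabla s$; as they are atoms, $r\sim s$, say with common complement $c$. Put $t=c(r+s)$. By modularity $t+r=(c+r)(r+s)=r+s$, likewise $t+s=r+s$, and $tr=ts=0$. So $\operatorname{ht}(t)=1$, and $t$ is a third point on $r+s$. $\square$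

This settles Theorem 1 when the s.i. algebra has finite height. The next lemma supplies examples, and is used again in Section 11.

**Lemma 5.4.** (i) Let $n\ge2$, and let $'$ be an orthocomplementation of the subspace lattice of $K^n$. The resulting MOL is simple. (ii) An MOL whose lattice reduct is the subspace lattice of a projective plane is simple.

*Proof.* Any two distinct atoms $r,s$ are perspective by (P) with a third atom $t\le r+s$: in (i) take $r=Kv$, $s=Kw$, $t=K(v+w)$; in (ii) take a third point on the line $r+s$. In both cases $r+t=s+t=r+s$ and $rt=st=0$. By (2) a nonidentity congruence has a nonzero kernel, which contains an atom, hence all atoms by (C), hence $1$, a finite join of atoms. $\square$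

**Where the argument stops: no atoms.** The natural continuation is to run the proof of Lemma 5.3 in an s.i. algebra of infinite height. It fails at the words "an atom $p_1\le b_1$". Let $Q_k$ ($k\ge1$) be the MOL of subspaces of $\mathbb R^{2^k}$, and embed $Q_k$ into $Q_{k+1}$ by $U\mapsto U\oplus U=\{(a,b):a,b\in U\}$. This preserves $+$, $\cap$, $\perp$ and the bounds. Let $L$ be the union of the chain $Q_1\subseteq Q_2\subseteq\cdots$. It has infinite height. It is simple: a nonidentity congruence has a nonzero element of some $Q_k$ in its kernel, and $Q_k$ is simple by Lemma 5.4, so $1$ is in the kernel. It has no atoms, since $0\ne U\in Q_k$ becomes $U\oplus U$ in $Q_{k+1}$, which properly contains $U\oplus0\neq 0$. So no interval of the form $[0,u]$ in $L$ is a plane. (For this $L$ a plane is visible in the subalgebra $Q_2$; an arbitrary $L$ comes without such a description.)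

In infinite height Lemma 5.2 still gives arbitrarily long orthogonal perspective families. They suffice to introduce coordinates.

## 6. Coordinates in $*$-regular rings

**Definition 6.1 (regular rings).** A unital ring $R$ is (von Neumann) regular if every $x\in R$ has some $w$ with $xwx=x$. *Examples:* fields and full matrix rings over fields are regular; $\mathbb Z$ is not, as $2w2=2$ has no solution. If $xwx=x$, then $xw$ is idempotent and $xR=xwR$; so principal right ideals are generated by idempotents, and likewise on the left. The principal right ideals of $R$ form a complemented modular lattice $L(R)$ with sum and intersection as operations.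

*Example.* For $R=M_n(K)$, $xR$ consists of the matrices whose columns lie in the column space of $x$, so $L(R)$ is the subspace lattice of $K^n$.

**Definition 6.2 (homogeneous basis).** A homogeneous basis is a finite independent family of pairwise perspective elements with join $1$. *Example:* the coordinate axes in $K^n$. In an MOL, a finite orthogonal family is independent.

From von Neumann, *Continuous Geometry*, Part II:

* **(vN1)** A complemented modular lattice with a homogeneous basis of $n\ge4$ elements is isomorphic to $L(R)$ for some regular ring $R$.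
* **(vN2)** If $R,R'$ are regular and $L(R)$ has a homogeneous basis of $n\ge3$ elements, every lattice isomorphism $L(R)\to L(R')$ is of the form $xR\mapsto\varphi(x)R'$ for some ring isomorphism $\varphi:R\to R'$.

**Definition 6.3 ($*$-regular rings).** A $*$-regular ring is a unital regular ring with an involution $*$ (additive, $(xy)^*=y^*x^*$, $x^{**}=x$) such that $x^*x=0\Rightarrow x=0$. A projection is an $e$ with $e=e^2=e^*$.

*Examples.* $M_n(\mathbb R)$ with transposition. Not $M_2(\mathbb C)$ with transposition: $x=\begin{pmatrix}1&0\\ i&0\end{pmatrix}$ has $x^{T}x=0$.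

**Lemma 6.4.** Let $R$ be $*$-regular. For each $x$ there is $w$ with $x=xwx^*x$, and $xR=eR$ for a unique projection $e$.

*Proof.* Choose $w$ with $x^*xwx^*x=x^*x$ and put $v=x-xwx^*x=x(1-wx^*x)$. Then $x^*v=0$, so $v^*v=(1-wx^*x)^*x^*v=0$ and $v=0$. Let $e=xwx^*$. Then $ex=x$, and $ee^*=(xwx^*x)w^*x^*=xw^*x^*=e^*$. So $e^*=ee^*$ is self-adjoint, hence $e=e^*$ and $e^2=ee^*=e$. Clearly $eR\subseteq xR$, and $x=ex\in eR$. If $eR=fR$ with projections $e,f$, then $fe=e$ and $ef=f$, so $e=(fe)^*=ef=f$. $\square$

So $L(R)$ can be identified with the set of projections, where $e\le f$ iff $fe=e$.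

**Lemma 6.5.** For $*$-regular $R$, $L(R)$ is a sublattice of the lattice of right ideals, hence modular, and $e\mapsto1-e$ makes it an MOL.

*Proof.* *Sums.* $eR+fR=eR+(1-e)fR$. Let $gR=(1-e)fR$ with $g$ a projection. Then $eg=0$, so $ge=(eg)^*=0$, and $eR+gR=(e+g)R$ with $e+g$ a projection. *Intersections.* $eR\cap fR$ is the right annihilator of $R(1-e)+R(1-f)$. Applying $*$ to the statement on sums, this left ideal is $R(1-h)$ for a projection $h$, so $eR\cap fR=hR$. *Orthocomplement.* $eR\oplus(1-e)R=R$. If $fe=e$, then $ef=e$ and $(1-e)(1-f)=1-f$, so $e\mapsto1-e$ reverses the order. It is involutive, so the De Morgan laws follow. $\square$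

**Lemma 6.6.** (i) If all $R_i$ are $*$-regular, so is $\prod R_i$, and $L(\prod R_i)\cong\prod L(R_i)$. (ii) For a projection $g$ of a $*$-regular $R$, $gRg$ is $*$-regular with unit $g$, and $L(gRg)\cong[0,g]$ as MOLs. (iii) If $J$ is a $*$-closed two-sided ideal of a $*$-regular $R$, then $R/J$ is $*$-regular, and $xR\mapsto\bar x(R/J)$ is a surjective MOL homomorphism $L(R)\to L(R/J)$.

*Proof.* (i) Everything is componentwise: projections of the product are sequences of projections. (ii) If $x\in gRg$ and $xwx=x$, then $x(gwg)x=x$; the involution restricts. The projections of $gRg$ are the projections $e\le g$, with the same order. The relative orthocomplement of $e$ is $g-e$: $y\in(1-e)R\cap gR$ means $ey=0$ and $gy=y$, equivalently $(g-e)y=y$, as $eg=ge=e$. (iii) If $x^*x\in J$, then $x=xwx^*x\in J$ by Lemma 6.4. So $R/J$ is $*$-regular. The map sends a right ideal to its image, so it is well defined, onto, and preserves sums; it sends $1-e$ to $1-\bar e$. Hence it also preserves meets and bounds. $\square$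

Now we pass from perspectivity to ring elements, and from an orthocomplementation to an involution.

**Lemma 6.7.** If $e,f$ are idempotents of a regular ring $R$ with $eR\sim fR$ in $L(R)$, there are $c\in fRe$, $c^-\in eRf$ with $c^-c=e$, $cc^-=f$.

*Proof.* If $C$ is a common complement, $eR\cong R/C\cong fR$ as right modules. Let $\alpha:eR\to fR$ be an isomorphism, $c=\alpha(e)$, $c^-=\alpha^{-1}(f)$. Then $c=\alpha(e)e\in fRe$, similarly $c^-\in eRf$, and $\alpha(y)=\alpha(ey)=cy$, $\alpha^{-1}(y)=c^-y$. So $c^-c=\alpha^{-1}(\alpha(e))=e$ and $cc^-=f$. $\square$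

**Lemma 6.8.** Let $R$ be regular such that $L(R)$ has a homogeneous basis $J_1,\dots,J_n$, $n\ge2$. A ring automorphism $\sigma$ with $\sigma(x)R=xR$ for all $x$ is the identity.

*Proof.* Let $f$ be idempotent. From $\sigma(f)R=fR$ we get $\sigma(f)f=f$; from $(1-\sigma(f))R=(1-f)R$ we get $\sigma(f)(1-f)=0$. So $\sigma(f)=f$. As $R=\bigoplus J_i$, there are orthogonal idempotents $f_i$ with $J_i=f_iR$, $\sum f_i=1$. For $i\ne j$ and $r\in R$, $f_i+f_irf_j$ is idempotent, so $f_irf_j$ is fixed by $\sigma$. By Lemma 6.7 there are $c\in f_jRf_i$, $c^-\in f_iRf_j$ with $c^-c=f_i$. Then $f_irf_i=(f_irc^-)(c)$ is a product of fixed elements. So all of $R$ is fixed. $\square$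

**Proposition 6.9.** If an MOL $L$ has orthogonal, pairwise perspective elements $e_1,\dots,e_n$ with join $1$, $n\ge4$, then $L\cong L(R)$ as MOLs for some $*$-regular $R$.

*Proof.* **Step 1: from $\perp$ to an anti-automorphism.** The $e_i$ form a homogeneous basis. By (vN1) we may take $L=L(R)$ as a lattice, with some orthocomplementation $\perp$. Write $\ell$ for left annihilation. For an idempotent $f$, $\ell(fR)=R(1-f)$, and the right annihilator of $R(1-f)$ is $fR$. So $\ell$ is an anti-isomorphism from $L(R)$ onto the lattice of principal left ideals, which is $L(R^{op})$, with inverse right annihilation. Thus $J\mapsto\ell(J^\perp)$ is an isomorphism $L(R)\to L(R^{op})$. By (vN2) it is induced by a ring isomorphism $*:R\to R^{op}$, i.e. $\ell((xR)^\perp)=Rx^*$. Taking right annihilators,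
$$(xR)^\perp=\{y:x^*y=0\}.\tag{3}$$

**Step 2: $*$ is an involution.** By (3) and the symmetry of orthogonality, $x^*y=0\iff y^*x=0$. Applying $*$, $x^*y=0\iff y^*x^{**}=0$. So $y^*x=0\iff y^*x^{**}=0$ for all $y$. As $*$ is onto, $x$ and $x^{**}$ have the same left annihilator, so $xR=x^{**}R$ for all $x$. Since $x\mapsto x^{**}$ is a ring automorphism, Lemma 6.8 gives $x^{**}=x$.

**Step 3: positivity.** If $x^*x=0$, then $x\in xR\cap(xR)^\perp=0$ by (3). So $R$ is $*$-regular. For a projection $e$, $(eR)^\perp=\{y:ey=0\}=(1-e)R$, so $\perp$ is the orthocomplementation of Lemma 6.5. $\square$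

## 7. One ring with infinitely many orthogonal equivalent projections

From here to Section 10, $V$ is as in Theorem 2. The purpose of this section is to collect the families of all lengths in a single ring, and to find the prime field $F$.

**Step 1: the rings $R_m$.** Let $m\ge4$. By Lemma 5.2 some s.i. $L\in V$ has nonzero orthogonal pairwise perspective $b_1,\dots,b_m$ (in a chain of length $m$, replace $z_0$ by $0$). Put $u=\sum b_i$. The $b_i$ are orthogonal in $[0,u]$, and pairwise perspective there: if $c$ is a common complement of $b_i,b_j$ in $L$, then $c(b_i+b_j)$ satisfies the hypotheses of (P) in the MOL $[0,u]$, by modularity. By Lemma 1.7, $[0,u]\in V$, and by Proposition 6.9, $[0,u]\cong L(R_m)$ with $R_m$ $*$-regular. The $b_i$ become nonzero orthogonal projections $e_i^{(m)}$. By Lemma 6.7 there are $c_i^{(m)}\in e_i^{(m)}R_me_1^{(m)}$ and $c_i^{-(m)}\in e_1^{(m)}R_me_i^{(m)}$ with $c_i^{-(m)}c_i^{(m)}=e_1^{(m)}$, $c_i^{(m)}c_i^{-(m)}=e_i^{(m)}$; for $i=1$ take both equal to $e_1^{(m)}$.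

**Step 2: the ring $R$.** Let $R=\prod_{m\ge4}R_m\big/\bigoplus_mR_m$. By Lemma 6.6, $R$ is $*$-regular and $L(R)\in V$. The sequences $(e_i^{(m)})_m$, $(c_i^{(m)})_m$, $(c_i^{-(m)})_m$, with entry $0$ for $m<i$, define elements of $R$: nonzero orthogonal projections $e_1,e_2,\dots$, and $c_i\in e_iRe_1$, $c_i^-\in e_1Re_i$ with
$$c_i^-c_i=e_1,\qquad c_ic_i^-=e_i,\qquad c_1=c_1^-=e_1.\tag{4}$$
The finitely many $m<i$ do not matter, because we divide by the direct sum. Let $S=e_1Re_1\ne0$.

**Step 3: the prime field.** We may assume that $S$ is an algebra over a prime field $F$. Suppose $pS\ne S$ for some prime $p$. Replace $R$ by $R/pR$. Here $e_1\notin pR$: if $e_1=pr$, then $e_1=p\,e_1re_1\in pS$, i.e. $pS=S$. All $\bar e_i$ remain nonzero, because $e_1=c_i^-e_ic_i$. And $L(R/pR)\in V$ by Lemma 6.6(iii). Then $F=\mathbb F_p$. If no such $p$ exists, then for every prime $p$ there is $s\in S$ with $ps=e_1$, so $pe_1$ is invertible in $S$. Its inverse is central and $*$-fixed, since $pe_1$ is. So $F=\mathbb Q$. In both cases the elements of $F\subseteq S$ are central in $S$ and fixed by $*$.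

**Step 4: the corners.** Let $g_k=e_1+\dots+e_k$ and $G_k=g_kRg_k$. By Lemmas 6.6(ii) and 1.7, $L(G_k)\in V$ for all $k$. Note that $g_kRe_1\subseteq G_k$ is a right $S$-module, so a right vector space over $F$. For $y,z\in g_kRe_1$ we have $y^*z\in S$; this is our $S$-valued inner product.

Fix $n\ge2$, and use $A,K,d_i,(\cdot,\cdot)$ from Definition 1.6 with this $F$. The goal is $P_{F,n}\in V$. Let $A_N$ be the set of polynomials of total degree $\le N$ and $M_N=A_N^n$.

## 8. Gram matrices with an uncontrolled diagonal

We want to send vectors to elements of $g_kRe_1$ so that orthogonal vectors go to orthogonal elements. The first try is $\Psi(f)=\sum_ic_if_i$ for $f\in F^n$. Then $\Psi(f)^*\Psi(g)=\sum_if_ig_i\,c_i^*c_i$, and nothing is known about the elements $c_i^*c_i\in S$. For instance $(1,1)$ and $(1,-1)$, orthogonal for the standard form, have images with inner product $c_1^*c_1-c_2^*c_2$.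

The next try is to replace the $c_i$ by better elements $\psi_i$. We shall see in Step 1 below that, going from $\psi_1,\dots,\psi_{l-1}$ to $\psi_l$, all inner products $\psi_a^*\psi_l$ with $a<l$ can be prescribed. But then $\psi_l^*\psi_l$ is whatever comes out, and this is the exact obstacle. It is a real one. Let $R=M_2(\mathbb Q)$ with $x^*=D^{-1}x^TD$, $D=\mathrm{diag}(1,3)$. This is an involution, and $x^*x=0$ means $x^TDx=0$, so $x=0$ as $D$ is positive definite. With matrix units $E_{ij}$ and $e_1=E_{11}$, the inner product of $\psi=aE_{11}+bE_{21}$ and $\chi=a'E_{11}+b'E_{21}$ in $Re_1$ is $\psi^*\chi=(aa'+3bb')E_{11}$. Two orthogonal elements of equal norm $\gamma\ne0$ would give $X\in M_2(\mathbb Q)$ with $X^TDX=\gamma I$, so $3(\det X)^2=\gamma^2$, which is impossible.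

So we cannot demand that two norms agree. The form $(\cdot,\cdot)$ on $A^n$ makes no such demand. Write $u\varepsilon_i$ for the vector with entry $u$ in place $i$ and zeros elsewhere, $u$ a monomial. Its norm is the monomial $d_iu^2$, and these monomials are pairwise different for different pairs $(i,u)$, by parity of exponents. We ask only that inner products in $R$ depend on $(f,g)$ through some linear map $\varphi:A\to S$, and let the construction decide what $\varphi$ is.

*Example: $n=2$, degree $\le1$.* Order the vectors by their norms:

| step | vector | norm | prescribed inner products with earlier $\psi_a$ | then define |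
|---|---|---|---|---|
| 1 | $\varepsilon_1$ | $1$ | none | $\varphi(1)=\psi_1^*\psi_1$ |
| 2 | $\varepsilon_2$ | $x$ | $0$ | $\varphi(x)=\psi_2^*\psi_2$ |
| 3 | $x\varepsilon_1$ | $x^2$ | $\varphi(x),\,0$ | $\varphi(x^2)=\psi_3^*\psi_3$ |
| 4 | $x\varepsilon_2$ | $x^3$ | $0,\,\varphi(x^2),\,0$ | $\varphi(x^3)=\psi_4^*\psi_4$ |

Each prescribed value is available in time, and each new norm is a value of $\varphi$ not yet defined. For $n=3$ there are also monomials that are not norms, such as $(x_1\varepsilon_1,x_2\varepsilon_1)=x_1x_2$; the value of $\varphi$ there is set to $0$ when it is first needed. For fixed $i$ the inner products depend only on the product $uv$, as in a Hankel matrix.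

**Lemma 8.1 (Hankel systems).** Let $N_0\ge0$, let $B$ be the set of monomials of degree $\le N_0$, and $k=n|B|$. There are an injective $F$-linear map $\Psi:M_{N_0}\to g_kRe_1\subseteq G_k$ and an $F$-linear $\varphi:A\to S$ with
$$\Psi(f)^*\Psi(g)=\varphi\big((f,g)\big)\qquad(f,g\in M_{N_0}).\tag{5}$$
In particular $(f,g)=0$ implies $\Psi(f)^*\Psi(g)=0$.

*Proof.* Fix a multiplicative total order on monomials (e.g. lex). For pairs $\pi=(i,u)$, $1\le i\le n$, $u\in B$, let $\nu(\pi)=d_iu^2$. These are pairwise distinct: the parity vector determines $i$, and then $u$ is determined. List the pairs as $\pi_1,\dots,\pi_k$ with $\nu(\pi_1)<\dots<\nu(\pi_k)$. We construct inductively $\psi_l=\psi_{\pi_l}\in g_lRe_1$ with $e_l\psi_l=c_l$, together with self-adjoint elements $\varphi(m)\in S$ for certain monomials $m$, such that for all pairs treated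
$$\psi_{(i,u)}^*\psi_{(j,v)}=\delta_{ij}\,\varphi(d_iuv).\tag{6}$$

**Step 1: prescribing inner products with earlier elements.** Suppose $\psi_1,\dots,\psi_{l-1}$ are constructed and $\tau_1,\dots,\tau_{l-1}\in S$ are arbitrary. We find $\psi_l\in g_lRe_1$ with $e_l\psi_l=c_l$ and $\psi_a^*\psi_l=\tau_a$ for all $a<l$. If $l=1$, take $\psi_1=c_1$. Otherwise put $H=\sum_{a<l}\psi_ac_a^-\in g_{l-1}Rg_{l-1}$. Since $c_b^-e_a=0$ for $b\ne a$, $He_a=\psi_ac_a^-\in g_aRe_a$, and $e_aHe_a=e_a\psi_ac_a^-=c_ac_a^-=e_a$. So $H$ is $g_{l-1}$ plus a strictly upper triangular, hence nilpotent, element $\sum_{b<a}e_bHe_a$. Therefore $H$ and $H^*$ are invertible in $g_{l-1}Rg_{l-1}$. Let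
$$w=(H^*)^{-1}\sum_{b<l}(c_b^-)^*\tau_b\in g_{l-1}Re_1 .$$
We have $Hc_a=\psi_ac_a^-c_a=\psi_ae_1=\psi_a$. Hence
$$\psi_a^*w=c_a^*H^*w=\sum_{b<l}c_a^*(c_b^-)^*\tau_b=(c_a^-c_a)^*\tau_a=\tau_a;$$
the terms with $b\ne a$ vanish because $c_a^*\in e_1Re_a$ and $(c_b^-)^*\in e_bRe_1$. Set $\psi_l=c_l+w$. Then $e_l\psi_l=c_l$, and $\psi_a^*c_l=\psi_a^*g_{l-1}e_lc_l=0$, so $\psi_a^*\psi_l=\tau_a$.

**Step 2: choosing the $\tau_a$.** Let $\pi_l=(i,u)$ and $\pi_a=(j,v)$ with $a<l$. If $j\ne i$, put $\tau_a=0$. If $j=i$, put $\tau_a=\varphi(d_iuv)$ if this is already defined; otherwise define $\varphi(d_iuv):=0$ and $\tau_a=0$. For fixed $(i,u)$ different $v$ give different monomials, so there is no conflict. Construct $\psi_l$ by Step 1, and then define $\varphi(d_iu^2):=\psi_l^*\psi_l$, which is self-adjoint.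

**Step 3: $\varphi(d_iu^2)$ was not defined before.** At a step $l'\le l$ with $\pi_{l'}=(i',u')$, the monomials $d_{i'}u'v'$ with $(i',v')$ earlier satisfy $d_{i'}v'^2<d_{i'}u'^2$, so $v'<u'$ and $d_{i'}u'v'<\nu(\pi_{l'})$. Hence at earlier steps $l'<l$ only values $\varphi(m)$ with $m\le\nu(\pi_{l'})<\nu(\pi_l)$ were defined, and in the present step, before the norm, only values with $m<\nu(\pi_l)=d_iu^2$. So the definition is legitimate. As all values of $\varphi$ are self-adjoint, (6) holds in both orders.

**Step 4: linear extension.** Put $\varphi(m)=0$ for the remaining monomials, extend $\varphi$ $F$-linearly, and define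
$$\Psi(f)=\sum_{i,u}\psi_{(i,u)}f_{i,u},$$
where $f_{i,u}\in F$ is the coefficient of $u$ in $f_i$. As $F$ is central in $S$ and $*$-fixed, (6) gives $\Psi(f)^*\Psi(g)=\sum_i\sum_{u,v}f_{i,u}g_{i,v}\varphi(d_iuv)=\varphi(\sum_id_if_ig_i)$, which is (5).

**Step 5: injectivity.** Suppose $\sum_a\psi_as_a=0$ with $s_a\in S$ not all zero, and let $l$ be maximal with $s_l\ne0$. For $a<l$, $e_l\psi_a=0$. Multiplying by $e_l$ gives $c_ls_l=0$, so $s_l=c_l^-c_ls_l=0$, a contradiction. So $\Psi$ is injective. $\square$

## 9. Simulating one term at a time

Given $\Psi$, one would send $U\in P_{F,n}$ to the projection generating the right ideal spanned by $\Psi(U\cap M_{N_0})$, and hope for a homomorphism. But degrees are bounded, and joins are not visibly preserved. For $n=2$, $N_0=1$, $U_1=K(1,x)$, $U_2=K(1,0)$: we have $U_1\cap M_1=F(1,x)$ and $U_2\cap M_1=\{(a+bx,0):a,b\in F\}$. Their sum contains $(0,x)$ but not $(0,1)$, although $U_1+U_2=K^2$. So we do not seek an embedding. We treat one term at one tuple of subspaces, and choose $N_0$ large enough for that.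

How large is decided by denominators. In $P_{F,3}$ take $U_1=K(1,1,0)$ and $U_2=K(1,0,1)$. Then $U_1^\perp$ is spanned by $(x_1,-1,0),(0,0,1)$, and $U_2^\perp$ by $(x_2,0,-1),(0,1,0)$: the conditions are $f_1+x_1f_2=0$ and $f_1+x_2f_3=0$. The space $(U_1+U_2)^\perp$ is spanned by
$$(x_1x_2,-x_2,-x_1)=x_2(x_1,-1,0)-x_1(0,0,1)=x_1(x_2,0,-1)-x_2(0,1,0).$$
To know that the simulated join annihilates the image of this vector, we need to know the behavior of the simulated $U_1$ and $U_2$ on multiples of their spanning vectors by polynomials of degree $1$. So each subterm needs a degree reserve, and the reserve must grow on the way down from the whole term to its variables.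

**Proposition 9.1 (simulation).** Let $P=P_{F,n}$. If $t$ is an ortholattice term and $U_1,\dots,U_r\in P$ satisfy $t(U_1,\dots,U_r)\ne0$, then for some $k$ there are $X_1,\dots,X_r\in L(G_k)$ with $t(X_1,\dots,X_r)\ne0$.

*Proof.* We may assume that $t$ is built from variables with $+$ and $'$ only: replace $1$ by $y+y'$, $0$ by $(y+y')'$, and $pq$ by $(p'+q')'$. For each occurrence $s$ of a subterm of $t$, let $s(U)\in P$ be its value.

**Step 1 (upwards): spanning sets.** Choose finite sets $\beta_s,\gamma_s\subset A^n$ spanning $s(U)$ and $s(U)^\perp$ over $K$, respectively, as follows.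

* If $s$ is a variable: arbitrary such sets.
* If $s=s_1'$: $\beta_s=\gamma_{s_1}$, $\gamma_s=\beta_{s_1}$.
* If $s=s_1+s_2$: $\beta_s=\beta_{s_1}\cup\beta_{s_2}$. Take a $K$-basis of $s(U)^\perp=s_1(U)^\perp\cap s_2(U)^\perp$, write each basis vector as a $K$-combination of $\gamma_{s_1}$ and also as one of $\gamma_{s_2}$, and multiply by a common denominator. This gives $\gamma_s\subset A^n$ such that each $g\in\gamma_s$ is both an $A$-combination of $\gamma_{s_1}$ and an $A$-combination of $\gamma_{s_2}$. Let $D_s$ bound the degrees of the coefficients in these combinations.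

**Step 2 (downwards): degree reserves.** Put $N(t)=0$; $N(s_1)=N(s)$ if $s=s_1'$; $N(s_1)=N(s_2)=N(s)+D_s$ if $s=s_1+s_2$. Choose $N_0\ge N(s)+\deg b$ for all occurrences $s$ and all $b\in\beta_s\cup\gamma_s$, where $\deg b$ is the largest degree of an entry. Take $\Psi,\varphi,k$ from Lemma 8.1 for this $N_0$. So $\Psi(hb)$ is defined for $h\in A_{N(s)}$, $b\in\beta_s\cup\gamma_s$.

**Step 3: the elements $X_i$.** Let $X_i\in L(G_k)$ be the projection generating the right ideal $\sum_{f\in U_i\cap M_{N_0}}\Psi(f)G_k$. This ideal is finitely generated, because $U_i\cap M_{N_0}$ is finite-dimensional over $F$ and $\Psi$ is $F$-linear with $F\subseteq G_k$; hence it is principal by Lemma 6.5. Below, $1$ denotes the unit $g_k$ of $G_k$.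

**Step 4: the invariant.** We claim that for every occurrence $s$ the projection $X_s:=s(X_1,\dots,X_r)$ satisfies
$$X_s\Psi(hb)=\Psi(hb)\ \ (b\in\beta_s,\ h\in A_{N(s)}),\qquad X_s\Psi(hg)=0\ \ (g\in\gamma_s,\ h\in A_{N(s)}).\tag{7}$$
We go from the variables upwards.

*Variables.* Let $s$ be a variable with value $X_i$. Since $hb\in U_i\cap M_{N_0}$, the first part holds. Since $hg\in U_i^\perp\cap M_{N_0}$, (5) gives $\Psi(hg)^*\Psi(f)=\varphi(0)=0$ for all $f\in U_i\cap M_{N_0}$. Hence $\Psi(hg)^*X_i=0$, i.e. $X_i\Psi(hg)=0$.

*Complements.* If $s=s_1'$, then $X_s=1-X_{s_1}$, and the two conditions are interchanged.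

*Joins.* Let $s=s_1+s_2$; $X_s$ is the join of $X_{s_1}$ and $X_{s_2}$. If $b\in\beta_{s_i}$ and $h\in A_{N(s)}\subseteq A_{N(s_i)}$, then $\Psi(hb)\in X_{s_i}G_k\subseteq X_sG_k$. If $g\in\gamma_s$, then for $i=1,2$ write $g=\sum_ja_jg_j$ with $g_j\in\gamma_{s_i}$ and $\deg a_j\le D_s$. Then $\Psi(hg)=\sum_j\Psi(ha_jg_j)$ with $ha_j\in A_{N(s_i)}$, so $X_{s_i}\Psi(hg)=0$. Hence
$$\Psi(hg)\in(1-X_{s_1})G_k\cap(1-X_{s_2})G_k=(1-X_s)G_k,$$
i.e. $X_s\Psi(hg)=0$.

**Step 5: the value of $t$.** As $t(U)\ne0$, $\beta_t$ contains some $b\ne0$. By (7) with $h=1$, $t(X_1,\dots,X_r)\Psi(b)=\Psi(b)$, and $\Psi(b)\ne0$ by injectivity. So $t(X_1,\dots,X_r)\ne0$. $\square$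

## 10. Proofs of Theorems 2 and 1

**Proof of Theorem 2.** Suppose an identity $p=q$ of $V$ failed in $P_{F,n}$ at $U_1,\dots,U_r$. Then $t:=(p+q)(pq)'$ has a nonzero value there, by (1). By Proposition 9.1, $t$ has a nonzero value in some $L(G_k)\in V$. But in $L(G_k)$ the identity $p=q$ holds, so $t$ is identically $pp'=0$, a contradiction. So $P_{F,n}$ satisfies all identities of $V$, and $P_{F,n}\in V$ by Birkhoff. The field $F$ was fixed in Section 7, before $n$; it does not depend on $n$. (One s.i. member of infinite height has height $\ge m$ for every finite $m$, so the case in parentheses is included.) $\blacksquare$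

**Proof of Theorem 1.** By Lemma 3.1 there is an s.i. $L\in V$ of height $\ge3$. If its height is finite, Lemmas 5.3 and 1.7 give a plane $[0,u]\in HS(L)\subseteq V$. If it is infinite, Theorem 2 gives $P_{F,3}\in V$, whose lattice reduct is the subspace lattice of the projective plane over $F(x_1,x_2)$. $\blacksquare$

## 11. The trichotomy by heights: proof of Theorem 3

Recall Jónsson's Lemma for MOLs: every s.i. member of $\mathrm{Var}(L)$ lies in $HSP_U(L)$, where $P_U$ denotes ultraproducts.

**Step 1: exactly one of the three cases holds.** Every s.i. member of $\mathrm{Var}(MO_\omega)$ lies in $HSP_U(MO_\omega)$. The property "no chain of 4 elements" passes to ultraproducts (it is first-order), to subalgebras, and to homomorphic images: a chain $a_0<a_1<a_2<a_3$ in an image, with preimages $b_i$, lifts to $b_0<b_0+b_1<\cdots$. All varieties in case 1 are contained in $\mathrm{Var}(MO_\omega)$, so their s.i. members have height $\le2$. Conversely, a nontrivial variety not in case 1 has an s.i. member of height $\ge3$ by Lemma 3.1. So exactly one of 1, 2, 3 holds.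

**Step 2: no plane in case 1.** Let $Q$ be an MOL whose lattice reduct is the subspace lattice of a projective plane. It has height 3, and it is simple by Lemma 5.4(ii), hence s.i. By Step 1, $Q\notin\mathrm{Var}(MO_\omega)$, so $Q$ lies in no variety in case 1.

**Step 3: case 2.** An s.i. member of finite height $\ge3$ has a plane as an interval $[0,u]$ by Lemma 5.3, and $[0,u]\in V$ by Lemma 1.7.

**Step 4: case 3.** If the heights are unbounded, Theorem 2 gives $F$. Conversely, each $P_{F,n}$ is simple by Lemma 5.4(i), hence s.i., and has height $n$. So if all $P_{F,n}\in V$, the heights are unbounded.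

**Step 5: the last clause.** If $V\subseteq\mathrm{Var}(MO_\omega)$, then $V$ contains no plane, by Step 2. Let $V\not\subseteq\mathrm{Var}(MO_\omega)$. Then $V$ is not in case 1, and by Theorem 1 it contains an MOL $Q$ whose lattice reduct is that of a projective plane. By Baer's theorem the plane is infinite. All its lines have the same number of points, so this number is infinite: with finitely many points on each line there would be finitely many lines through a point $r$ (one for each point of a line not through $r$), and these cover the plane. Let $\ell$ be a line. Then $[0,\ell]\in V$ by Lemma 1.7, and it has height 2 and infinitely many atoms, so it is an $MO_\kappa$ with $\kappa$ infinite. It has $MO_\omega$ as a subalgebra, so $\mathrm{Var}(MO_\omega)\subseteq V$. The inclusion is proper, because $\mathrm{Var}(MO_\omega)$ contains no plane. $\blacksquare$
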